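\title{Uniformly Turing invariant functions between Turing degrees are continuous below the jump}

\begin{abstract}
Let $x$ and $y$ be reals and let $f$ map the Turing degree of $x$, viewed as a subspace of Cantor space, into the Turing degree of $y$. Suppose that $f$ is uniformly Turing invariant: indices witnessing $z\equiv_T w$ determine indices witnessing $f(z)\equiv_T f(w)$. We show that $f$ is continuous or $y\ge_T x'$. If $y\not\ge_T x'$, there is moreover a single Turing functional $\Psi$ with $f(z)=\Psi(z\oplus y)$ for all $z$ in the degree of $x$. The bound $x'$ is optimal: a discontinuous uniformly Turing invariant $f$ exists exactly when $y\ge_T x'$, and a non-constant one exactly when $y\ge_T x$.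
\end{abstract}

\section{The question and the answer}

For a real $x\in 2^\omega$ let $\deg_T(x)=\{z\in 2^\omega: z\equiv_T x\}$, with the topology inherited from Cantor space. Fix a standard enumeration $(\Phi_e)_{e\in\mathbb N}$ of the Turing functionals. For reals $z,w$ and $i,j\in\mathbb N$ we say that $z\equiv_T w$ \emph{via} $(i,j)$ if
\[
\Phi_i(z)=w\quad\text{and}\quad \Phi_j(w)=z .
\]
A function $f:\deg_T(x)\to\deg_T(y)$ is \emph{uniformly Turing invariant} if there is a function $u:\mathbb N^2\to\mathbb N^2$ such that, for all $z,w\in\deg_T(x)$ and all $i,j$,
\[
z\equiv_T w \text{ via } (i,j)\quad\Longrightarrow\quad f(z)\equiv_T f(w)\text{ via } u(i,j).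
\]
The function $u$ is not assumed to be computable.

All values of $f$ lie in one degree, so the mere statement ``$z\equiv_T w$ implies $f(z)\equiv_T f(w)$'' holds for every function. The content is in the uniformity: $f$ must respect the way in which $z$ and $w$ compute each other. Three kinds of examples come to mind.
\begin{itemize}
\item A constant function, with any value $c\equiv_T y$. This needs no relation between $x$ and $y$.
\item If $y\ge_T x$, the function $f(z)=z\oplus y$. It is continuous.
\item If $y\ge_T x'$, the function $f(z)=z'\oplus y$. It is discontinuous, because membership of a number in $z'$ can change at arbitrarily late bits of $z$.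
\end{itemize}
The last example is discontinuous because it records something about $z$ that no finite part of $z$ decides, and for this it uses a $y$ above the jump of $x$. The following question is posed in \cite{thesis}: \emph{if $f:\deg_T(x)\to\deg_T(y)$ is uniformly Turing invariant, must $f$ be continuous or $y\ge_T x'$?} We prove that the answer is yes.

\begin{theorem}\label{thm:main}
Let $x,y$ be reals with $y\not\ge_T x'$, and let $f:\deg_T(x)\to\deg_T(y)$ be uniformly Turing invariant. Then $f$ is continuous. Moreover, there is one Turing functional $\Psi$ such that $f(z)=\Psi(z\oplus y)$ for all $z\in\deg_T(x)$.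
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $x,y$ be reals.
\begin{enumerate}
\item[(a)] A non-constant uniformly Turing invariant function $\deg_T(x)\to\deg_T(y)$ exists if and only if $y\ge_T x$.
\item[(b)] A discontinuous uniformly Turing invariant function $\deg_T(x)\to\deg_T(y)$ exists if and only if $y\ge_T x'$.
\end{enumerate}
\end{theorem}

Together the theorems describe three ranges. If $y\not\ge_T x$, every uniformly Turing invariant $f$ is constant. If $y\ge_T x$ but $y\not\ge_T x'$, there are non-constant ones, and each of them is the restriction of a $y$-computable functional. If $y\ge_T x'$, there are discontinuous ones.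

The proof has two ideas, both resting on a coding device (Section~\ref{sec:transfer}) that makes up for $u$ not being computable. The first idea is that a discontinuity along a sufficiently effective sequence lets $y$ compute $x'$: one runs along the limit and switches to a member of the sequence when a given number enters $x'$ (Section~\ref{sec:switch}). An arbitrary discontinuity need not be of this kind. The second idea, in Section~\ref{sec:predict}, is to predict $f(v)(n)$ from a finite part of $v$ with the help of $y$, in such a way that a wrong prediction, and also the absence of a correct one, produces effective sequences to which the first idea applies.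

\section{Conventions}\label{sec:conv}

\textbf{Strings.} We write $\tau\preceq v$ if $\tau$ is an initial segment of the string or real $v$. Juxtaposition is concatenation, and $v\restriction k$ is the string of the first $k$ bits of $v$. The join $z\oplus w$ has $z$ on the even and $w$ on the odd positions. For a string or real $\tau$, let $d(\tau)$ be $\tau$ with each bit doubled ($0\mapsto 00$, $1\mapsto 11$). The pair $01$ is called the \emph{marker}; it cannot occur among the consecutive pairs of a doubled string. To \emph{read pairs} is to read an oracle two bits at a time; reading $00$ or $11$ \emph{decodes} the bit $0$ or $1$.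

\textbf{Functionals.} We describe particular functionals as procedures that read an oracle and write output bits one after another; they may stop writing, and then the output is finite. For any functional, if $\Phi_e(r)(n)\downarrow=b$, only finitely many bits of $r$ are queried. Hence there is a finite $\eta\preceq r$ with $\Phi_e(\eta)(n)\downarrow=b$, and then $\Phi_e(\tilde r)(n)=b$ for every $\tilde r\succeq\eta$. In particular, a functional is continuous on the set of oracles on which it is total.

\textbf{Uniformity.} ``$r$ computes $r_a$ uniformly in $a$'' means that one functional $\Theta$ satisfies $\Theta(a,r)=r_a$ for all $a$. By the $s$-$m$-$n$ theorem this is the same as having a computable sequence of indices $i_a$ with $\Phi_{i_a}(r)=r_a$. ``$r_a$ computes $r$ uniformly in $a$'' is understood in the same way. The parameter $a$ may be a number, possibly restricted to $a\ge s$ for a fixed $s$, or, after coding, a string.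

\textbf{The jump.} Let $v'=\{e:\Phi_e(v)(e)\downarrow\}$, identified with its characteristic function. The set $v'$ is c.e.\ in $v$, and $v\equiv_T w$ implies $v'\equiv_T w'$. If a set and its complement are both c.e.\ in $y$, the set is computable from $y$.

\textbf{Freshness.} Call $e$ \emph{fresh at} the string $\sigma$ if the computation $\Phi_e(e)$ with oracle $\sigma$ halts within $|\sigma|$ steps, querying only bits below $|\sigma|$, and this is true of no proper initial segment of $\sigma$. This is a decidable property of $(e,\sigma)$. Along a given string or real, $e$ is fresh at no more than one initial segment, and for a real $v$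
\[
e\in v'\iff e \text{ is fresh at } v\restriction s\text{ for some (unique) } s .
\]
So freshness at $v\restriction s$ marks the moment at which $e$ is seen to enter $v'$.

\medskip
\emph{From here up to the end of Section~\ref{sec:proof}, $f:\deg_T(x)\to\deg_T(y)$ is a fixed uniformly Turing invariant function with witness $u=(u_0,u_1)$.} Thus, if $z\equiv_T w$ via $(i,j)$, then $f(w)=\Phi_{u_0(i,j)}(f(z))$ and $f(z)=\Phi_{u_1(i,j)}(f(w))$.

\section{Infinitely many reductions from finitely many witnesses}\label{sec:transfer}

We will compare $f(z)$ with infinitely many values $f(w_e)$, where $z\equiv_T w_e$ via a pair $(i_e,j_e)$ that depends computably on $e$. Uniform invariance gives the reduction with index $u_0(i_e,j_e)$, but $u$ is an arbitrary function, so this index need not depend computably on $e$. The remedy is to write $e$ into the real itself. A single pair of indices can then read $e$ off the oracle, and only finitely many values of $u$ are used.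

\begin{lemma}\label{lem:transfer}
Let $((i_e,j_e))_{e\in\mathbb N}$ be a computable sequence of pairs of indices. There is a Turing functional $\Gamma$ such that, for all $e$ and all $z,w\in\deg_T(x)$,
\[
z\equiv_T w\text{ via }(i_e,j_e)\quad\Longrightarrow\quad \Gamma(e,f(z))=f(w).
\]
\end{lemma}

\begin{proof}
For $c\in\{0,1\}$ choose $(a_c,b_c)$ such that $r\equiv_T c\,r$ via $(a_c,b_c)$ for every real $r$. Choose $(i^*,j^*)$ such that, for all $e$ and $r$,
\[
\Phi_{i^*}(0^e1r)=0^e1\,\Phi_{i_e}(r),\qquad \Phi_{j^*}(0^e1r)=0^e1\,\Phi_{j_e}(r),
\]
where the right sides may be partial. If $z\equiv_T w$ via $(i_e,j_e)$, then $0^e1z\equiv_T 0^e1w$ via $(i^*,j^*)$. The functional $\Gamma(e,\cdot)$ passes along the chain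
\[
f(z)\longrightarrow f(1z)\longrightarrow f(0^e1z)\longrightarrow f(0^e1w)\longrightarrow f(1w)\longrightarrow f(w).
\]
The first arrow is $\Phi_{u_0(a_1,b_1)}$, the second is $e$ applications of $\Phi_{u_0(a_0,b_0)}$, the third is $\Phi_{u_0(i^*,j^*)}$, the fourth is $e$ applications of $\Phi_{u_1(a_0,b_0)}$, and the last is $\Phi_{u_1(a_1,b_1)}$. All reals to which $f$ is applied lie in $\deg_T(x)$. The chain uses only five fixed numbers as indices, none of which depends on $e$, $z$ or $w$. So it is one procedure, uniform in $e$.
\end{proof}

\begin{corollary}\label{cor:transfer}
Let $r\in\deg_T(x)$, and let $(r_a)$ be a family of reals such that $r$ computes $r_a$ and $r_a$ computes $r$, both uniformly in $a$. Then $y$ computes $f(r_a)$ uniformly in $a$.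
\end{corollary}

\begin{proof}
The hypothesis gives a computable sequence of pairs with $r\equiv_T r_a$ via the $a$-th pair. By Lemma~\ref{lem:transfer}, $f(r)$ computes $f(r_a)$ uniformly in $a$, and $y\equiv_T f(r)$.
\end{proof}

The corollary already gives a necessary condition for non-constant functions to exist.

\begin{lemma}[V.~Bard \cite{bard}]\label{lem:bard}
If $f$ is not constant, then $x\le_T y$.
\end{lemma}

\begin{proof}
Choose $z_0,z_1\in\deg_T(x)$ and $n$ with $f(z_0)(n)\ne f(z_1)(n)$, and choose $l$ with $z_0(l)\ne z_1(l)$. Let $r_m=z_{x(m)}$. The real $x$ computes $r_m$ uniformly in $m$, by looking up $x(m)$ and using a fixed reduction of $z_0$ or $z_1$ to $x$. Conversely $r_m$ computes $x$ by a procedure independent of $m$: bit $l$ tells which of $z_0,z_1$ the oracle is, and each of these computes $x$ by a fixed reduction. By Corollary~\ref{cor:transfer}, $y$ computes $f(r_m)(n)$ uniformly in $m$, and this bit determines $x(m)$.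
\end{proof}

\section{Discontinuities that can be switched on}\label{sec:switch}

We begin with the smallest case. Let $x=y=0^\omega$, so that $\deg_T(x)=\deg_T(y)$ is the set of computable reals, and consider
\[
f_0(0^\omega)=0^\omega,\qquad f_0(z)=1^\omega\ \text{ for computable } z\neq 0^\omega .
\]
This function is discontinuous, and $y\not\ge_T x'$, so Theorem~\ref{thm:main} says that $f_0$ is not uniformly Turing invariant. (The example also shows that uniformity cannot be dropped from Theorem~\ref{thm:main}.) Here is a direct argument. For $a\in\mathbb N$ let $p_a=0^k10^\omega$ if the computation $\Phi_a(0^\omega)(a)$ halts after exactly $k$ steps, and $p_a=0^\omega$ if it never halts. Although we cannot decide which case holds, $p_a$ is computable uniformly in $a$: bit $n$ is $1$ exactly when the computation halts after exactly $n$ steps. Also $p_a$ computes $x=0^\omega$ trivially. If $f_0$ were uniformly Turing invariant, Corollary~\ref{cor:transfer}, applied to $f_0$ with $r=x$, would make $a\mapsto f_0(p_a)(0)$ computable. But this bit is $1$ if and only if $a\in x'$, so the halting problem would be decidable.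

Two features made this work. The reals $0^k10^\omega$ agree with their limit long enough that a switch at stage $k$ is not too late; and the base real $x$ can be recovered from $p_a$ by a procedure that does not know whether, or when, a switch took place. The next lemma keeps exactly these features.

\begin{lemma}[Switching]\label{lem:switch}
Let $r\in\deg_T(x)$ and $s\in\mathbb N$, and let $z$ and $z_k$ $(k\ge s)$ be reals such that
\begin{enumerate}
\item[(i)] $r$ computes $z$, and $r$ computes $z_k$ uniformly in $k$;
\item[(ii)] $z_k\restriction k=z\restriction k$ for all $k\ge s$;
\item[(iii)] there is one functional $\Theta$ with $\Theta(z)=r$ and $\Theta(z_k)=r$ for all $k\ge s$.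
\end{enumerate}
Then all these reals lie in $\deg_T(x)$. For $a\in\mathbb N$ put
\[
p_a=\begin{cases} z & \text{if } a\notin r',\\ z_k \text{ with } k=\max(m,s) & \text{if } a \text{ is fresh at } r\restriction m.\end{cases}
\]
Then $y$ computes $f(p_a)$ uniformly in $a$.
\end{lemma}

\begin{proof}
The first claim follows from (i) and (iii). To compute $p_a(n)$ from $r$, put $N=\max(n+1,s)$ and check whether $a$ is fresh at some $r\restriction m$ with $m\le N$. If so, $k=\max(m,s)$ is known, and $p_a(n)=z_k(n)$. If not, then either $a\notin r'$ and $p_a=z$, or $a$ is fresh at some $r\restriction m$ with $m>N\ge s$, so that $p_a=z_m$ with $m>n$; in both cases $p_a(n)=z(n)$, by (ii) in the second one. So $r$ computes $p_a$ uniformly in $a$. By (iii), $p_a$ computes $r$ via $\Theta$ for every $a$. Now apply Corollary~\ref{cor:transfer}.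
\end{proof}

For instance, if $f(z_k)(n)\ne f(z)(n)$ for all $k\ge s$, then $a\in r'$ if and only if $f(p_a)(n)\neq f(z)(n)$, so $x'\equiv_T r'\le_T y$. In this sense a discontinuity along an effective sequence costs a jump.

\section{Predicting values from an initial segment}\label{sec:predict}

Now suppose that $f$ is discontinuous at $v$: for some $n$ there are $v_i\to v$ in $\deg_T(x)$ with $f(v_i)(n)\ne f(v)(n)$. Each $v_i$ computes $x$ and is computed by $x$, but there need not be one procedure that works for all $i$, so Lemma~\ref{lem:switch} need not apply. We therefore approach continuity differently and look for a $y$-effective way to predict a value of $f$ from a finite string $\sigma$, simultaneously for all arguments extending $\sigma$.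

\subsection{What a prediction should be}

To leave room for markers we work with doubled reals. For $v\in\deg_T(x)$ put
\[
g(v)=f(d(v)).
\]
For each string $\sigma$ we form, without reference to any $v\succeq\sigma$, the \emph{test real}
\[
T_\sigma=d(\sigma)\,01\,d(x).
\]
The reals $x$ and $T_\sigma$ compute each other uniformly in $\sigma$ (to recover $x$, decode what follows the first marker). So by Corollary~\ref{cor:transfer}
\begin{equation}\label{eq:test}
y\text{ computes } f(T_\sigma)\text{ uniformly in }\sigma .
\end{equation}
We want to read off from $f(T_\sigma)$ a guess at $g(v)(n)$ for every $v\succeq\sigma$. The tool available is Lemma~\ref{lem:transfer}: for a suitable computable sequence of pairs $P_e$, with associated functional $\Gamma$, we apply $\Gamma(e,\cdot)$ to $f(T_\sigma)$. What should $P_e$ do?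

First, correct guesses must exist. If $P_e$ relates $d(v)$ to itself whenever $e\notin v'$, then $\Gamma(e,f(d(v)))=f(d(v))=g(v)$ for such $e$, so the guess is right when it is made from $d(v)$ itself. Since it cannot be known that $e$ will never enter $v'$, one may hope that the guess is still right for some $e$ that does enter $v'$, with $d(v)$ replaced by the test real formed at the moment of entry. This will be made precise in Lemma~\ref{lem:complete}.

Second, guesses must not be wrong. Let $e$ be fresh at $\sigma\preceq v$. A pair $P_e$ chosen independently of $v$ cannot relate $T_\sigma$ to $d(v)$ for all $v\succeq\sigma$ at once, because $T_\sigma$ depends on $v$ only through $\sigma$. But $P_e$ can relate reals $U_k$ close to $T_\sigma$ with reals $V_k$ close to $d(v)$, for $k\ge|\sigma|$: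
\begin{equation}\label{eq:square}
\begin{array}{rclcrcl}
U_k&=&d(\sigma)\,01\,d(x\restriction k)\,01\,(v\restriction k)\,x &\quad\equiv_T\ \text{via } P_e\quad& V_k&=&d(v\restriction k)\,01\,x\\[4pt]
\downarrow&&&&\downarrow&&\\[4pt]
T_\sigma&=&d(\sigma)\,01\,d(x)& & d(v)&&
\end{array}
\end{equation}
where the vertical arrows are limits as $k\to\infty$. For $U_k$ to compute $V_k$ by a procedure that does not depend on $v$, we write $v\restriction k$ into $U_k$; this block is postponed behind $d(x\restriction k)$, which makes $U_k$ look like $T_\sigma$ for a long time. If $f$ were continuous along both columns, a guess $\Gamma(e,f(T_\sigma))(n)=b$ would imply $g(v)(n)=b$. And both columns satisfy the hypotheses of Lemma~\ref{lem:switch}, so a wrong guess will cost a jump.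

\subsection{The pairs of functionals}

\textbf{The functional $F$.} Read pairs and copy them to the output as long as they are $00$ or $11$. At the first marker, let $\sigma$ be the decoded block; so far $d(\sigma)$ has been written. Stop writing and read pairs up to the second marker; let $\rho$ be the block decoded between the two markers, and $k=|\rho|$. Read the next $k$ bits, a string $\xi$, and let $t$ be the rest of the oracle. If $\xi\succeq\sigma$, continue writing so that the total output is $d(\xi)\,01\,t$. In every other case (in particular, if a pair $10$ is read before the second marker) write nothing more.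

\textbf{The functional $H_e$.} Read pairs, and copy the decoded string in doubled form until a decoded initial segment $\sigma$ (possibly empty) is found at which $e$ is fresh. At that moment exactly $d(\sigma)$ has been written. Then write $01$ and continue reading pairs up to a marker. Let $\xi\succeq\sigma$ be the whole block decoded before this marker, $k=|\xi|$, and $t$ the rest of the oracle. Write $d(t\restriction k)\,01\,\xi\,t$. If a marker is read before freshness is found, or a pair $10$ is read before the marker, write nothing more.

Let $P_e=(\text{index of }F,\ \text{index of }H_e)$, chosen computably in $e$.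

\begin{lemma}\label{lem:pairs}
Let $e\in\mathbb N$.
\begin{enumerate}
\item[(a)] If $v$ is a real and $e\notin v'$, then $d(v)\equiv_T d(v)$ via $P_e$.
\item[(b)] If $e$ is fresh at $\sigma$, $\xi\succeq\sigma$ is a string of length $k$, and $t$ is a real, then
\[
U=d(\sigma)\,01\,d(t\restriction k)\,01\,\xi\,t\quad\text{and}\quad V=d(\xi)\,01\,t
\]
satisfy $U\equiv_T V$ via $P_e$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The real $d(v)$ contains no marker among its pairs, so $F$ copies it. Since $e\notin v'$, $e$ is fresh at no initial segment of $v$, so $H_e$ copies $d(v)$ as well.

(b) On $U$, the functional $F$ writes $d(\sigma)$ and finds the first marker, then decodes $\rho=t\restriction k$, which has length $k$, then reads $\xi$ correctly and is left with $t$. As $\xi\succeq\sigma$, the string $d(\sigma)$ already written is an initial segment of $d(\xi)$, and $F$ completes its output to $d(\xi)\,01\,t=V$. On $V$, the functional $H_e$ decodes $\xi$. The only initial segment of $\xi$ at which $e$ is fresh is $\sigma$. So $H_e$ writes $d(\sigma)\,01$, reads on to the marker after $d(\xi)$, and then writes $d(t\restriction k)\,01\,\xi\,t$. The total output is $U$.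
\end{proof}

For example, let $\sigma=1$, $\xi=101$ and $t=011\cdots$, so $k=3$. Then
\[
U=11\ 01\ 00\,11\,11\ 01\ 101\ t,\qquad V=11\,00\,11\ 01\ t .
\]
On $U$, $F$ writes $11$, sees the marker, counts the three pairs $00,11,11$ before the second marker, reads $101$, and appends $00\,11\ 01\ t$ to its output. On $V$, if $e$ is fresh at the string $1$, $H_e$ writes $11\ 01$ after reading the first pair, reads on to the marker to learn $\xi=101$ and $k=3$, and then writes $00\,11\,11\ 01\ 101\ t$.

\begin{definition}
Let $\Gamma$ be the functional of Lemma~\ref{lem:transfer} for the sequence $(P_e)_e$. A triple $(\sigma,n,b)$ with $b\in\{0,1\}$ is \emph{certified} if there is $e$ fresh at $\sigma$ with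
\[
\Gamma\bigl(e,f(T_\sigma)\bigr)(n)\downarrow=b .
\]
\end{definition}

By \eqref{eq:test} and the decidability of freshness, the set of certified triples is c.e.\ in $y$. A certified triple is a prediction that $g(v)(n)=b$ for all $v\succeq\sigma$ in $\deg_T(x)$.

\section{Wrong predictions compute the jump}\label{sec:sound}

\begin{lemma}[Soundness]\label{lem:sound}
Suppose that $(\sigma,n,b)$ is certified and that $g(v)(n)\neq b$ for some $v\in\deg_T(x)$ with $v\succeq\sigma$. Then $y\ge_T x'$.
\end{lemma}

\begin{proof}
Let $s=|\sigma|$, let $e$ witness certification, and let $\eta\preceq f(T_\sigma)$ be a finite string with $\Gamma(e,\eta)(n)\downarrow=b$. Fix $\beta$ with $\Phi_\beta(v)=x$. For $k\ge s$ let $U_k,V_k$ be as in \eqref{eq:square}. We apply Lemma~\ref{lem:switch} to both columns of \eqref{eq:square} and then compare them along the horizontal relation.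

\emph{The columns.} We check the hypotheses of Lemma~\ref{lem:switch} with $r=x$ for each column. Since $v\le_T x$ and $\sigma$ is fixed, $x$ computes $T_\sigma$ and $d(v)$, and it computes $U_k$ and $V_k$ uniformly in $k$.

Left column, $z=T_\sigma$ and $z_k=U_k$. The two agree on the first $2s+2+2k$ bits. The functional $\Theta$ skips $2s+2$ bits and then decodes pairs, writing the decoded bits. If it meets a marker, after $k$ pairs, say, it skips the next $k$ bits and continues its output with bits $k,k+1,\dots$ of the remaining oracle. On $T_\sigma$ it meets no marker and writes $x$. On $U_k$ it writes $x\restriction k$ and then, as the remaining oracle is $x$, the rest of $x$.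

Right column, $z=d(v)$ and $z_k=V_k$. The two agree on the first $2k$ bits. The functional $\Theta$ decodes pairs. Whenever it has decoded a string $\tau$, it runs $\Phi_\beta$ with oracle $\tau$ for $|\tau|$ steps on each argument up to $|\tau|$, and writes, in order, those further output bits that it finds in this way. If it meets a marker after having written $j$ bits, it continues with bits $j,j+1,\dots$ of the remaining oracle. On $d(v)$ it writes $\Phi_\beta(v)=x$. On $V_k$ the bits written before the marker are computed from initial segments of $v$, so they are correct bits of $\Phi_\beta(v)=x$, and the remaining oracle is $x$.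

\emph{The horizontal relation.} By Lemma~\ref{lem:switch}, all $U_k$ and $V_k$ lie in $\deg_T(x)$. Lemma~\ref{lem:pairs}(b) with $\xi=v\restriction k$ and $t=x$ gives $U_k\equiv_T V_k$ via $P_e$; here $k\ge s$ ensures $\xi\succeq\sigma$. So $\Gamma(e,f(U_k))=f(V_k)$ by Lemma~\ref{lem:transfer}. Hence
\begin{equation}\label{eq:star}
k\ge s\ \text{ and }\ \eta\preceq f(U_k)\quad\Longrightarrow\quad f(V_k)(n)=b .
\end{equation}

\emph{Conclusion.} For $a\in\mathbb N$ let $p_a$ and $q_a$ be the reals given by Lemma~\ref{lem:switch} for the left and the right column. Thus $(p_a,q_a)=(T_\sigma,d(v))$ if $a\notin x'$, and $(p_a,q_a)=(U_k,V_k)$ with the same $k\ge s$ in both places if $a\in x'$. By the lemma, $y$ computes $f(p_a)$ and $f(q_a)$ uniformly in $a$. If $a\notin x'$, then $\eta\preceq f(T_\sigma)=f(p_a)$ and $f(q_a)(n)=g(v)(n)\ne b$. If $a\in x'$, then by \eqref{eq:star} either $\eta\not\preceq f(p_a)$ or $f(q_a)(n)=b$. Therefore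
\[
a\in x'\iff \eta\not\preceq f(p_a)\ \text{ or }\ f(q_a)(n)=b .
\]
The right side is decidable from $y$, so $x'\le_T y$.
\end{proof}

The two columns are switched simultaneously because we do not know which of them causes the failure: for each $k\ge s$, at least one of $f(U_k)$, $f(V_k)$ is visibly different from the value at the limit, and which one it is may depend on $k$.

\section{Correct predictions exist}\label{sec:complete}

For $e\notin v'$, the functional $\Gamma(e,\cdot)$ takes $f(d(v))$ to $g(v)$. For $e\in v'$, consider the test real formed when $e$ enters $v'$. If, for every $e\in v'$, the functional $\Gamma(e,\cdot)$ took the value of $f$ at this test real to something that is wrong or undefined at position $n$, then $y$ could enumerate the complement of $v'$.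

\begin{lemma}[Completeness]\label{lem:complete}
Suppose that $f$ is not constant and $y\not\ge_T x'$. Then for all $v\in\deg_T(x)$ and all $n$ there is $\sigma\preceq v$ such that $(\sigma,n,g(v)(n))$ is certified.
\end{lemma}

\begin{proof}
Let $b=g(v)(n)$, and fix $\alpha$ with $\Phi_\alpha(x)=v$. We apply Lemma~\ref{lem:switch} with $r=v$, $s=0$, $z=d(v)$ and
\[
z_k=T_{v\restriction k}=d(v\restriction k)\,01\,d(x).
\]
Since $x\le_T v$, the real $v$ computes $z_k$ uniformly in $k$, and $z_k$ agrees with $d(v)$ on the first $2k$ bits. The functional $\Theta$ decodes pairs and writes the decoded bits; if it meets a marker after $k$ pairs, it decodes the rest of the oracle to obtain $x$ and continues its output with bits $k,k+1,\dots$ of $\Phi_\alpha(x)=v$. So $\Theta(d(v))=\Theta(z_k)=v$.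

For $e\in\mathbb N$ let $p_e$ be the real provided by the lemma. It is $d(v)$ if $e\notin v'$, and it is $T_\sigma$ if $e$ is fresh at $\sigma\preceq v$. As $y$ computes $f(p_e)$ uniformly in $e$, the set
\[
Q=\{e:\Gamma(e,f(p_e))(n)\downarrow=b\}
\]
is c.e.\ in $y$. If $e\notin v'$, then $p_e=d(v)$, and Lemma~\ref{lem:pairs}(a) gives $\Gamma(e,f(d(v)))=f(d(v))=g(v)$, so $e\in Q$. Thus $\mathbb N\setminus v'\subseteq Q$.

If equality held, $\mathbb N\setminus v'$ would be c.e.\ in $y$. By Lemma~\ref{lem:bard}, $v\equiv_T x\le_T y$, so $v'$ is c.e.\ in $y$ as well, and we would get $x'\equiv_T v'\le_T y$, contrary to hypothesis. So there is $e\in Q\cap v'$. It is fresh at some $\sigma\preceq v$, and $p_e=T_\sigma$; hence $e\in Q$ says exactly that $e$ witnesses that $(\sigma,n,b)$ is certified.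
\end{proof}

This is the only place where $f$ is required to be non-constant: for constant $f$ we might have $x\not\le_T y$, and $v'$ need not be c.e.\ in $y$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $y\not\ge_T x'$. If $f$ is constant with value $c$, then $f$ is continuous, and since $c\equiv_T y$ there is a functional that computes $c$ from $z\oplus y$ by ignoring $z$.

Suppose that $f$ is not constant. Given $v\in\deg_T(x)$ and $n$, use $y$ to enumerate the certified triples until one of the form $(\sigma,n,b)$ with $\sigma\preceq v$ appears, and output $b$. By Lemma~\ref{lem:complete} the search ends. By Lemma~\ref{lem:sound} and $y\not\ge_T x'$, every certified $(\sigma,n,b)$ with $\sigma\preceq v$ satisfies $g(v)(n)=b$, so the output is correct. Hence there is a functional $\Psi_0$ with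
\[
f(d(v))=g(v)=\Psi_0(v\oplus y)\qquad\text{for all } v\in\deg_T(x).
\]
It remains to pass from $f(d(v))$ to $f(v)$. There is one pair of indices via which $v\equiv_T d(v)$ for all reals $v$. By uniform invariance there is a fixed index $c$ with $f(v)=\Phi_c(f(d(v)))$ for all $v\in\deg_T(x)$. So $f(v)=\Psi(v\oplus y)$ with $\Psi=\Phi_c\circ\Psi_0$.

Finally, $v\mapsto v\oplus y$ is continuous, and $\Psi$ is continuous on the oracles on which it is total, so $f$ is continuous. \qed

\section{Sharpness: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

The ``only if'' part of (a) is Lemma~\ref{lem:bard}, and that of (b) is Theorem~\ref{thm:main}. For the converse directions we verify the examples from the introduction.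

(a) Let $y\ge_T x$ and $f(z)=z\oplus y$. For $z\equiv_T x$ we have $z\le_T y$, so $f(z)\equiv_T y$. If $z\equiv_T w$ via $(i,j)$, then $f(z)\equiv_T f(w)$ via indices for $r\oplus t\mapsto\Phi_i(r)\oplus t$ and $r\oplus t\mapsto\Phi_j(r)\oplus t$; these indices depend only on $(i,j)$. So $f$ is uniformly Turing invariant. It is injective, and $\deg_T(x)$ has more than one element, so $f$ is not constant.

(b) Let $y\ge_T x'$ and $f(z)=z'\oplus y$. For $z\equiv_T x$ we have $z'\equiv_T x'\le_T y$, so $f(z)\equiv_T y$.

To see that $f$ is uniformly Turing invariant, choose for each $i$ a computable function $h_i$ such that, for every $m$, the computation $\Phi_{h_i(e)}(r)(m)$ ignores $m$ and simulates $\Phi_e(\Phi_i(r))(e)$. If $z\equiv_T w$ via $(i,j)$, then $\Phi_i(z)=w$ and $\Phi_j(w)=z$, so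
\[
e\in w'\iff h_i(e)\in z',\qquad e\in z'\iff h_j(e)\in w' .
\]
Hence $f(z)\equiv_T f(w)$ via indices for the functionals $r\oplus t\mapsto\{e:h_i(e)\in r\}\oplus t$ and $r\oplus t\mapsto\{e:h_j(e)\in r\}\oplus t$, which depend only on $(i,j)$.

To see that $f$ is discontinuous, let $e$ be an index such that $\Phi_e(r)(e)\downarrow$ if and only if $r$ has a $1$ at some even position. Put
\[
z=0^\omega\oplus x,\qquad z_k=(0^k10^\omega)\oplus x .
\]
These reals lie in $\deg_T(x)$, and $z_k\to z$. But $e\in z_k'$ for all $k$, while $e\notin z'$. So $f(z_k)$ and $f(z)$ differ at the fixed position $2e$ for all $k$, and $f(z_k)\not\to f(z)$. \qed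

\begin{thebibliography}{9}

\bibitem{bard}
V.~Bard,
\emph{A local approach to the uniform Martin's conjecture}.

\bibitem{thesis}
\emph{Results on Martin's Conjecture},
\texttt{https://math.ucla.edu/\~{}pglutz/thesis.pdf}.

\end{thebibliography}
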